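# Doubling a convex set and the power-heredity of congruence lattices

All sets, algebras and lattices are finite. For a set $A$, $\mathrm{Eq}(A)$ is the lattice of equivalence relations on $A$; its least element is equality, written $0$, and its greatest is $A^2$, written $1$. We compose relations by $R\circ S=\{(x,z):\exists y\ xRy,\ ySz\}$. A *0-1 sublattice* is a sublattice that contains the least and the greatest element.

## 1. Distributive congruence lattices: the squeeze between cuts and paths

Take an algebra $\mathbf A$ and its congruence lattice $\mathbf L=\operatorname{Con}\mathbf A$, a 0-1 sublattice of $\mathrm{Eq}(A)$. Throw away some congruences, but keep a 0-1 sublattice. Is what remains again the congruence lattice of some algebra with the same universe? And what if we do this in a direct power of $\mathbf L$?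

For relations $\alpha$ on $A$ and $\beta$ on $B$, let $\langle\alpha,\beta\rangle$ be the relation on $A\times B$ with $\langle a_1,b_1\rangle\,\langle\alpha,\beta\rangle\,\langle a_2,b_2\rangle$ iff $a_1\,\alpha\,a_2$ and $b_1\,\beta\,b_2$. If $\mathbf L,\mathbf M$ are lattices of equivalence relations on $A,B$, then $\mathbf L\times\mathbf M$ is the lattice of all $\langle\alpha,\beta\rangle$ with $\alpha\in\mathbf L$, $\beta\in\mathbf M$. In the same way $\mathbf L^n$ is a lattice of equivalence relations $\langle\alpha^1,\dots,\alpha^n\rangle$ on $A^n$. Intersections and compositions are computed coordinate by coordinate, and a join of two equivalence relations is a long alternating composition of them, so joins are computed coordinatewise too.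

**Definition.** $\mathbf L=\operatorname{Con}\mathbf A$ is *hereditary* if every 0-1 sublattice of $\mathbf L$ is the congruence lattice of some algebra with universe $A$. It is *power-hereditary* if for every positive integer $n$, every 0-1 sublattice of $\mathbf L^n$ is the congruence lattice of some algebra with universe $A^n$. A *congruence lattice representation* of a lattice $\mathbf K$ is a congruence lattice $\operatorname{Con}\mathbf A$ of a finite algebra with $\operatorname{Con}\mathbf A\cong\mathbf K$.

To decide whether something is a congruence lattice we use a classical fact (Geiger 1968; Bodnarčuk–Kalužnin–Kotov–Romov 1969): on a finite set, a nonempty relation is preserved by all operations preserving a set $\Gamma$ of relations iff it is definable from $\Gamma\cup\{=\}$ by a primitive positive (pp) formula, that is, by existential quantifiers in front of a conjunction of atomic formulas.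

**Criterion 1.1.** A 0-1 sublattice $K$ of $\mathrm{Eq}(A)$ is the congruence lattice of an algebra on $A$ iff every equivalence relation that is pp-definable from $K$ belongs to $K$.

*Proof.* Operations that preserve all members of $K$ preserve every relation pp-definable from $K$ (apply the operation to the witnesses). This gives "only if". For "if", take the algebra whose operations are all operations preserving every member of $K$. Its congruences include $K$, and by the classical fact each of them is pp-definable from $K$ and equality; equality is $0\in K$. So each congruence is in $K$. $\square$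

A binary pp-formula over equivalence relations is a picture: a finite multigraph $G$ with vertex set $V$, two distinguished vertices $x\neq y$, and a label $\alpha_e$ on each edge $e$ (an equality is an edge labelled $0$). It defines
$$G(\alpha)=\{(a,b):\ \exists z:V\to A,\ z_x=a,\ z_y=b,\ (z_u,z_w)\in\alpha_e\text{ for each edge }e=uw\}.\tag{1}$$

**Example.** A path $x,u,y$ with labels $\alpha,\beta$ defines $\alpha\circ\beta$. A path $x,u,w,y$ with labels $\alpha,\beta,\alpha$ together with an edge $xy$ labelled $\gamma$ defines $\gamma\cap(\alpha\circ\beta\circ\alpha)$.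

If the labels are tuples $\alpha_e=\langle\alpha^1_e,\dots,\alpha^n_e\rangle$, then
$$G(\alpha)=\langle G(\alpha^1),\dots,G(\alpha^n)\rangle.\tag{2}$$
Each $G(\alpha^i)$ is reflexive (take $z$ constant), so the product in (2) is an equivalence relation iff every coordinate is: to test one coordinate, keep the other coordinates constant.

**Lemma 1.2.** Put
$$t_G(\alpha)=\bigwedge_{\text{paths }x\to y}\ \bigvee_{e\in\text{path}}\alpha_e,\qquad s_G(\alpha)=\bigvee_{x\in U\not\ni y}\ \bigwedge_{e\text{ crossing }U}\alpha_e,$$
where $U$ ranges over subsets of $V$ and empty meets are $1$. If $\theta=G(\alpha)$ is an equivalence relation, then $s_G(\alpha)\le\theta\le t_G(\alpha)$. In a distributive lattice, $s_G=t_G$.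

*Proof.* Upper bound: along a path from $x$ to $y$, a witness $z$ relates $a$ to $b$ by the composition of the labels, which is inside their join. Lower bound: if $(a,b)$ is in every label crossing $U$, put $z=a$ on $U$ and $z=b$ off $U$; this witnesses $(a,b)\in\theta$. So $\theta$ contains each meet, and being an equivalence relation it contains their join.

Now let all labels lie in the two-element lattice. Then $t_G=0$ iff some path from $x$ to $y$ has only $0$-labels, iff every cut $U$ is crossed by a $0$-labelled edge, iff $s_G=0$. (For the middle step: if no such path exists, let $U$ be the set of vertices reachable from $x$ by $0$-labelled edges.) A finite distributive lattice has a 0-1 embedding into a power of the two-element lattice, so $s_G=t_G$ there too. $\square$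

**Proposition 1.3.** Every congruence lattice representation of a distributive lattice is power-hereditary.

*Proof.* Let $\mathbf L=\operatorname{Con}\mathbf A$ be distributive, $K$ a 0-1 sublattice of $\mathbf L^n$, and $\theta$ an equivalence relation defined by a graph $G$ with labels in $K$. By Lemma 1.2, applied on the set $A^n$, $s_G(\alpha)\le\theta\le t_G(\alpha)$; both bounds are computed in $K$, which is distributive. So they coincide, and $\theta\in K$. Apply Criterion 1.1. $\square$

Distributivity entered only through $s_G=t_G$. What changes if the lattice is not distributive, but maps onto a distributive lattice with fibers of at most two elements?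

## 2. Doubling a convex set: the squeeze leaves a gap of one step

**Definition.** Let $\mathbf D$ be a lattice and $\emptyset\ne C\subseteq D$ convex. The lattice $\mathbf D[C]$ has universe $(D\setminus C)\cup(C\times\{0,1\})$. Elements of $D\setminus C$ are compared as in $\mathbf D$; for $x\in D\setminus C$ and $c\in C$, $x\le(c,i)$ iff $x\le c$, and $(c,i)\le x$ iff $c\le x$; and $(c,i)\le(d,j)$ iff $c\le d$ and $i\le j$.

**Example.** Let $D=\mathbf 2^2$. Doubling one atom gives the pentagon $\mathbf N_5$. Doubling both atoms (an antichain, hence convex) gives a hexagon: two chains $0<a_i<b_i<1$, $i=1,2$, with $a_i,b_i$ incomparable to $a_{3-i},b_{3-i}$.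

Let $\pi:D[C]\to D$ be the natural map. We write $c^0=(c,0)$, $c^1=(c,1)$ for $c\in C$, and in general $S^0\le S^1$ for the least and greatest elements of $\pi^{-1}(S)$, $S\in D$ (they are equal if $S\notin C$). Call $l$ *upper* if $l=\pi(l)^1$, that is, if $l$ is not of the form $(c,0)$. The definition of the order says:
$$l\le l'\iff \pi(l)\le\pi(l')\text{ and it is not the case that } l=(c,1),\ l'=(d,0)\text{ with }c,d\in C.\tag{3}$$
In particular, for $S\in D$ and $c\in C$,
$$S^0\le l\iff S\le\pi(l);\qquad c^1\le l\iff c\le\pi(l)\text{ and }l\text{ is upper}.\tag{4}$$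

**Lemma 2.1.** $D[C]$ is a lattice. If $\pi(l)\vee\pi(l')\notin C$, then $l\vee l'=\pi(l)\vee\pi(l')$; otherwise $l\vee l'=(\pi(l)\vee\pi(l'),i)$ with $i=1$ iff $l$ or $l'$ has the form $(\cdot,1)$. Dually, if $\pi(l)\wedge\pi(l')\in C$, then $l\wedge l'=(\pi(l)\wedge\pi(l'),i)$ with $i=0$ iff $l$ or $l'$ has the form $(\cdot,0)$; otherwise $l\wedge l'=\pi(l)\wedge\pi(l')$. So $\pi$ is a surjective homomorphism with fibers of at most two elements.

*Proof.* The order is antisymmetric: $l\le l'\le l$ gives $\pi(l)=\pi(l')$, and inside a fiber the order is that of $\{0,1\}$. It is transitive: if $l\le l'\le l''$ but $l\not\le l''$, then by (3) $l=(c,1)$ and $l''=(d,0)$; as $c\le\pi(l')\le d$, convexity gives $l'=(c',i)$ with $c'\in C$, and $1\le i\le 0$, a contradiction.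

Joins: let $p=\pi(l)\vee\pi(l')$. Every upper bound $u$ of $l,l'$ has $\pi(u)\ge p$. If $p\notin C$, then $p$ is an upper bound and $u\ge p$ by (3). If $p\in C$ and neither $l$ nor $l'$ has the form $(\cdot,1)$, then $(p,0)$ is an upper bound, and $u\ge(p,0)$. If $p\in C$ and, say, $l=(c,1)$, then $(p,1)$ is an upper bound; $u\ge l$ is upper by (4), so $u\ge(p,1)$. The case of meets is dual. $\square$

From now on $D$ is distributive. Then the squeeze of Lemma 1.2 is exact up to a fiber.

**Lemma 2.2.** Let $L\cong D[C]$ be a 0-1 sublattice of $\mathrm{Eq}(A)$, and let $\theta=G(\alpha)$ be an equivalence relation, with labels in $L$. Put $s=s_G(\alpha)$, $t=t_G(\alpha)$. Then $s\le\theta\le t$ and $\pi(s)=\pi(t)$. So $\theta\in L$, or $\theta$ is strictly between $c^0$ and $c^1$ for some $c\in C$. Hence, *if no pp-definable equivalence relation is strictly between $c^0$ and $c^1$ for any $c\in C$, for example if each $c^1$ arises from $c^0$ by merging just two classes, then $L$ is a congruence lattice.*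

*Proof.* $\pi$ is a 0-1 homomorphism, so $\pi(s)=s_G(\pi\alpha)=t_G(\pi\alpha)=\pi(t)$ by Lemma 1.2 in $D$. If $s=t$ then $\theta=s\in L$. Otherwise $s=c^0$, $t=c^1$ for some $c\in C$. The last sentence is Criterion 1.1. $\square$

**Example 2.3.** The gap can be real. On $\{1,\dots,8\}$ let
$$v:\{1,2\},\{3,4\},\{5,6\},\{7,8\};\quad s:\{2,3\},\{4,5\},\{6,7\};\quad t:\{1,4,5\},\{2,3,8\},\{6,7\}$$
(nontrivial classes). No pair of $v$ is in $t$, so $s\cap v=t\cap v=0$, and $s\vee v=1$ along $1,2,\dots,8$. So $\{0,s,t,v,1\}\cong\mathbf N_5$. The relation $t\cap(v\circ s\circ v)$ contains $s$, and contains $(1,4)$ since $1\,v\,2\,s\,3\,v\,4$. From $8$, $v\circ s\circ v$ reaches only $5,6,7,8$, so $8$ is related only to itself. Composing the relation with itself several times gives the equivalence relation with classes $\{1,4,5\},\{2,3\},\{6,7\},\{8\}$, strictly between $s$ and $t$. This copy of $\mathbf N_5$ is therefore not a congruence lattice. Note the reason: the two merges that lead from $s$ to $t$ are reached after different numbers of $v$-steps.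

**Proposition 2.4.** Every congruence lattice representation of $D[C]$ is hereditary.

*Proof.* Let $L=\operatorname{Con}\mathbf A\cong D[C]$, let $K$ be a 0-1 sublattice of $L$, and let $\theta=G(\alpha)$ be an equivalence relation with labels in $K$. Then $\theta\in L$ by Criterion 1.1 for $L$. By Lemma 2.2, $\theta$ is not strictly between $s_G(\alpha)$ and $t_G(\alpha)$, because $L$ has no element there. So $\theta\in\{s_G(\alpha),t_G(\alpha)\}\subseteq K$. $\square$

Proposition 2.4 is one of two results from which the problem starts. The other says that every congruence lattice representation of $\mathbf N_5$ is power-hereditary. The problem, from "Almost distributive sublattices and congruence heredity" (https://sporkjs.github.io/research/dist.pdf), is: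

*Let $\mathbf D$ be a finite distributive lattice and $C\subseteq D$ nonempty and convex. Is every congruence lattice representation of $\mathbf D[C]$ power-hereditary?*

Let us try the same proof for $n=2$. Let $\theta=\langle\theta_1,\theta_2\rangle$ be defined over $K\le L^2$, and let $\sigma,\tau\in K$ be the lower and upper bounds of Lemma 1.2. Each coordinate behaves as before: $\theta_i\in\{\sigma_i,\tau_i\}$. But the two coordinates may choose differently. If $\theta=\langle\sigma_1,\tau_2\rangle$ with $\sigma_i\neq\tau_i$, nothing puts $\theta$ into $K$. Here the argument stops, and here a counterexample must live: one graph that reaches only the lower bound in one coordinate, and the upper bound in the other.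

## 3. Eight points and a hexagon that is not power-hereditary

**Theorem 3.1.** Let $D=\mathbf 2^2$ and let $C$ be the set of its two atoms. There is an algebra $\mathbf A$ with $|A|=8$ and $L=\operatorname{Con}\mathbf A\cong D[C]$, such that some 0-1 sublattice of $L^2$ is not a congruence lattice of an algebra on $A^2$. So the answer to the problem is no: "hereditary" cannot be replaced by "power-hereditary".

The hexagon has an automorphism that exchanges its two sides. Its graph will be $K$; we choose the points so that a short detour closes up on one side and not on the other.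

*Proof.* Let $A=\{1,\dots,8\}$, and take the equivalence relations with nontrivial classes

* $a_1:\{2,3,7\},\{4,5,8\}$ and $b_1:\{1,6\},\{2,3,7\},\{4,5,8\}$;
* $a_2:\{1,2\},\{3,4\},\{5,6\}$ and $b_2:\{1,2\},\{3,4\},\{5,6\},\{7,8\}$.

**Step 1: the hexagon.** We check that $L=\{0,a_1,b_1,a_2,b_2,1\}$ is a 0-1 sublattice of $\mathrm{Eq}(A)$. Clearly $a_i<b_i$. Each class of $b_1$ meets each class of $b_2$ in at most one point: $1,6$ are in different classes of $b_2$, and so are $2,3,7$, and so are $4,5,8$. So $b_1\cap b_2=0$. Also $a_1\vee a_2=1$, by $1\,a_2\,2\,a_1\,3\,a_2\,4\,a_1\,5\,a_2\,6$ and $7\,a_1\,3$, $8\,a_1\,4$. So $L\cong D[C]$.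

**Step 2: $L$ is a congruence lattice.** $b_1$ arises from $a_1$ by merging $\{1\}$ and $\{6\}$, and $b_2$ from $a_2$ by merging $\{7\}$ and $\{8\}$. By Lemma 2.2, $L=\operatorname{Con}\mathbf A$ for some algebra $\mathbf A$ on $A$.

**Step 3: the same detour on the two sides.** We claim
$$b_1\cap(b_2\circ a_1\circ b_2)=a_1,\qquad b_2\cap(b_1\circ a_2\circ b_1)=b_2.\tag{5}$$
In the first equation "$\supseteq$" is clear. The only pairs in $b_1\setminus a_1$ are $(1,6)$ and $(6,1)$. The $b_2$-classes of $1$ and $6$ are $\{1,2\}$ and $\{5,6\}$, and no element of $\{1,2\}$ is $a_1$-related to an element of $\{5,6\}$: $1$ and $6$ are $a_1$-singletons, and $2,5$ are in different classes. In the second equation the left side contains $a_2$, and it contains $(7,8)$ since $7\,b_1\,3\,a_2\,4\,b_1\,8$; by symmetry it contains $(8,7)$.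

**Step 4: the mixed pair.** Let $K=\{\langle0,0\rangle,\langle a_1,a_2\rangle,\langle b_1,b_2\rangle,\langle a_2,a_1\rangle,\langle b_2,b_1\rangle,\langle1,1\rangle\}$, the graph of an automorphism of $L$, hence a 0-1 sublattice of $L^2$. By (2) and (5),
$$\langle b_1,b_2\rangle\cap\big(\langle b_2,b_1\rangle\circ\langle a_1,a_2\rangle\circ\langle b_2,b_1\rangle\big)=\langle a_1,b_2\rangle .$$
This is an equivalence relation, pp-definable from $K$, and not in $K$. By Criterion 1.1, $K$ is not a congruence lattice. $\square$

## 4. The classification, and the triples that measure non-distributivity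

**Theorem 4.1.** Let $D$ be finite distributive, $\emptyset\ne C\subseteq D$ convex, $L=D[C]$. The following are equivalent.

1. Every congruence lattice representation of $L$ is power-hereditary.
2. For every congruence lattice representation of $L$, every 0-1 sublattice of its square is a congruence lattice.
3. One of the following holds:
   (a) $C=[a,b]$ is an interval and $D={\uparrow}a\cup{\downarrow}b$ (this holds iff $L$ is distributive);
   (b) $C=\{c\}$, and there is $v\in D$ incomparable to $c$ such that every element of $D\setminus\{c,v\}$ is $\le c\wedge v$ or $\ge c\vee v$ (that is, $L$ is $\mathbf N_5$ with distributive lattices glued below its $0$ and above its $1$).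

**Example.** Let $D=\mathbf 2\times\mathbf 3$ and $C=\{c\}$ with $c\ne0,1$. Then (a) fails, since some element is incomparable to $c$. For $c=(1,0)$ and $c=(0,2)$ there are two elements incomparable to $c$, so (b) fails. For $c=(0,1)$ the only candidate is $v=(1,0)$, and $(0,2)$ is neither $\le(0,0)$ nor $\ge(1,1)$. For $c=(1,1)$ the only candidate is $v=(0,2)$, and $(1,0)$ is neither $\le(0,1)$ nor $\ge(1,2)$. So all four lattices have representations that fail already in the square.

The implication $(1)\Rightarrow(2)$ is trivial. First we check the two parenthetical claims.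

**Definition.** A *triple* $(c;y)$ consists of $c\in C$ and $y\in L$ with $c^0\vee y=c^1\vee y$ and $c^0\wedge y=c^1\wedge y$.

In a triple, $y$ is incomparable to $c^0$ and $c^1$. If $y\le c^1$, then $y=c^1\wedge y=c^0\wedge y$, so $y\le c^0$, and $c^0=c^0\vee y=c^1\vee y=c^1$, a contradiction. If $y\ge c^0$, then $y=c^0\vee y=c^1\vee y$, so $y\geq c^1$ and $c^0=c^0\wedge y=c^1\wedge y=c^1$, a contradiction. (These cover the remaining comparabilities.) Hence $\{c^0\wedge y,c^0,c^1,y,c^0\vee y\}\cong\mathbf N_5$.

Let $v=\pi(y)$. By Lemma 2.1, $c^0\vee y=c^1\vee y$ iff $c\vee v\notin C$ or $y=(v,1)$; and $c^0\wedge y=c^1\wedge y$ iff $c\wedge v\notin C$ or $y=(v,0)$. So the triples are exactly the following: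

* (i) $y=v\notin C$, $c\vee v\notin C$, $c\wedge v\notin C$;
* (ii) $y=v^1$, $v\in C$, $c\wedge v\notin C$;
* (iii) $y=v^0$, $v\in C$, $c\vee v\notin C$.

**Lemma 4.2.** $L$ is distributive iff it has no triple, iff (a) holds.

*Proof.* A triple gives a sublattice $\mathbf N_5$. Conversely, a non-distributive lattice contains $\mathbf N_5$ or $\mathbf M_3$. In an $\mathbf N_5\le L$ the two elements of the critical pair have the same image under $\pi$, because $D$ is distributive; so they are $c^0<c^1$ for some $c\in C$, and the remaining middle element is the $y$ of a triple. There is no $\mathbf M_3\le L$: as $\mathbf M_3$ is simple, $\pi$ would be injective on it, which is impossible with $D$ distributive, or collapse five points into one fiber.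

Let (a) hold. $C$ is closed under $\wedge,\vee$, which excludes (ii), (iii). In (i), $v\ge a$ would give $a\le c\wedge v\le b$, so $c\wedge v\in C$; and $v\le b$ would give $c\vee v\in C$. So $v\notin{\uparrow}a\cup{\downarrow}b=D$, a contradiction. Conversely, let there be no triple. By (ii) and (iii), $C$ is closed under $\wedge$ and $\vee$; being convex, it is an interval $[a,b]$. If $v\not\ge a$ and $v\not\le b$, then $v\notin C$, $a\vee v\not\le b$ and $a\wedge v\not\ge a$, so $(a;v)$ is a triple of type (i). Hence $D={\uparrow}a\cup{\downarrow}b$. $\square$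

**Lemma 4.3.** (b) holds iff $L$ is $\mathbf N_5$ with distributive lattices glued below its $0$ and above its $1$.

*Proof.* Given (b), put $m=c\wedge v$, $e=c\vee v$. Then $L={\downarrow}m\cup\{c^0,c^1,v\}\cup{\uparrow}e$, where ${\downarrow}m,{\uparrow}e$ are distributive and $\{m,c^0,c^1,v,e\}\cong\mathbf N_5$.

Conversely, let $L={\downarrow}m\cup\{s,t,y\}\cup{\uparrow}e$ with $m<s<t<e$, $m<y<e$ the pentagon. As $D$ is distributive, $\pi(s)=\pi(t)$, so $s=c^0$, $t=c^1$ for some $c\in C$. Suppose $c'\in C$, $c'\ne c$, and let $p=c'^0<q=c'^1$; these are not in $\{s,t\}$. If $q\le m$, then $(c',1)\le(c,0)$, against (3). If $p\ge e$, then $(c,1)\le(c',0)$, against (3). If $p\le m$ and $q=y$ or $q\geq e$, then, fibers being convex, $\pi(m)=\pi(y)$ or $\pi(m)=\pi(e)$; joining with $s$ gives $\pi(s)=\pi(e)$ in either case, and the fiber of $c$ would contain $s,t,e$. If $p=y$ and $q\ge e$, then $\pi(y)=\pi(e)$; meeting with $s$ gives $\pi(m)=\pi(s)$, again three elements in a fiber. No other positions are possible. So $C=\{c\}$. Put $v=\pi(y)\notin C$. By (3), $c\le v$ would give $t\le y$, and $v\le c$ would give $y\le s$; so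 $v$ is incomparable to $c$. Since $\pi(m)=c\wedge v$, $\pi(e)=c\vee v$, (b) follows. $\square$

## 5. The pentagon with distributive tails: $(3)\Rightarrow(1)$

In case (a), $L$ is distributive and Proposition 1.3 applies. Assume (b), and write $s=c^0$, $t=c^1$, $m=c\wedge v$, $e=c\vee v$, so
$$L={\downarrow}m\cup\{s,t,v\}\cup{\uparrow}e .$$
Let $L=\operatorname{Con}\mathbf A$, let $K$ be a 0-1 sublattice of $L^n$, and let $\theta=\langle\theta_1,\dots,\theta_n\rangle$ be an equivalence relation defined by a graph $G$ with labels in $K$. We must show $\theta\in K$.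

**Step 1: reduction to one bad configuration in the square.** Let $\sigma=s_G(\alpha)$, $\tau=t_G(\alpha)$, computed in $K$. Each $\theta_i$ is an equivalence relation pp-definable from $L$, so $\theta_i\in L$; by Lemma 2.2, $\theta_i\in\{\sigma_i,\tau_i\}$, and $\sigma_i\ne\tau_i$ only if $(\sigma_i,\tau_i)=(s,t)$. For $n=1$ we are done. For $n\ge2$ we use the Baker–Pixley theorem: since lattices have the majority term $M(x,y,z)=(x\wedge y)\vee(y\wedge z)\vee(x\wedge z)$, $\theta\in K$ as soon as $(\theta_i,\theta_j)\in\mathrm{pr}_{ij}K$ for all $i\ne j$. (Induct on the size of an index set $I$ on which some member of $K$ agrees with $\theta$: if $|I|\ge3$, choose distinct $i_1,i_2,i_3\in I$ and $\kappa_k\in K$ agreeing with $\theta$ on $I\setminus\{i_k\}$; then $M(\kappa_1,\kappa_2,\kappa_3)\in K$ agrees with $\theta$ on $I$.) The pair $(\theta_i,\theta_j)$ is defined by $G$ over the 0-1 sublattice $\mathrm{pr}_{ij}K$ of $L^2$. So let $n=2$. Then $\theta\in\{\sigma,\tau\}\subseteq K$ unless, up to the order of coordinates,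
$$\sigma=(s,s)\in K,\quad\tau=(t,t)\in K,\quad\theta=(s,t).$$
Assume this and, for a contradiction, $(s,t)\notin K$. Write the labels as $(p_e,q_e)\in K$, so that $G(p)=s$ and $G(q)=t$.

**Step 2: a join-preserving map that compares the coordinates.** We want to know how large $p_e$ must be when $q_e$ is given. Let
$$J=\{(p,q)\in L^2:\ \exists(p',q')\in K,\ p'\le p,\ q\le q'\}.$$
$J\supseteq K$; it is closed under $\wedge$ and $\vee$ (combine the witnesses); it contains all $(1,q)$, since $(1,1)\in K$; and it is up-closed in $p$, down-closed in $q$. So $f(q)=\min\{p:(p,q)\in J\}$ exists. It is monotone. From $(f(q)\vee f(q'),q\vee q')\in J$ we get $f(q\vee q')\le f(q)\vee f(q')$, so $f$ preserves joins. Also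
$$f(q_e)\le p_e\ \text{ for every edge }e,\qquad f(s)\le s,\qquad f(t)\le t .$$
If $f(t)\le s$, there is $(p',q')\in K$ with $p'\le s$, $q'\ge t$, and then $((p',q')\vee(s,s))\wedge(t,t)=(s,t)\in K$, a contradiction. So $f(t)\not\le s$, hence $f(t)=t$. Next, $f(s)\vee f(v)=f(e)\ge f(t)=t$ and $f(s)\le s$, so $f(v)\not\le s$, that is, $f(v)\in\{t,v\}\cup{\uparrow}e$.

**Step 3: the case $f(v)\ge t$.** A cut will force $t\le G(p)$. If $q\not\le s$, then $q\ge t$ or $q\ge v$, so $f(q)\ge t$. If $x,y$ were connected by edges with $q_e\le s$, we would have $t=G(q)\le s$, impossible. So let $U\not\ni y$ be the set of vertices reachable from $x$ by such edges. All edges crossing $U$ have $q_e\not\le s$, so $p_e\ge f(q_e)\ge t$, and $t\le s_G(p)\le G(p)=s$, a contradiction.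

**Step 4: the case $f(v)=v$.** Here no cut works; instead we take a witness in the second coordinate and repair it into a witness in the first. If $f(s)\ne s$, then $f(s)\le m$ and $f(e)=f(s)\vee f(v)\le v\not\ge t$, contradicting $f(e)\ge t$. So $f$ fixes $s,t,v$, and $f(e)=f(s)\vee f(v)=e$. Thus $f(q)\ge e$ for $q\ge e$, and consequently
$$f(q)\le m\ \Rightarrow\ q\le m,\qquad p_e\not\ge e\ \Rightarrow\ q_e\not\ge e.\tag{6}$$
(If $q\not\le m$, then $q\in\{s,t,v\}\cup{\uparrow}e$, and $f(q)$ is in the same set.)

Take $(a,b)\in t\setminus s$ and a witness $z$ for $(a,b)\in G(q)=t$. Let $V'$ be the set of vertices reachable from $x$ by edges with $p_e\not\ge e$. If $y\notin V'$, all edges crossing $V'$ have $p_e\ge e\ge t$, so $t\le s_G(p)\le G(p)=s$, a contradiction. So $y\in V'$. Along edges with $p_e\not\ge e$ we have $q_e\not\ge e$ by (6), so $q_e\le e$; hence $z$ maps $V'$ into the $e$-class of $a$.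

Let $\sim$ be the equivalence relation on $V$ generated by the edges with $p_e\le m$. For these, $f(q_e)\le p_e\le m$, so $q_e\le m$ by (6), and $z$ is constant modulo $m$ on $\sim$-classes. As $(a,b)\notin s\supseteq m$, $x\not\sim y$. Every $\sim$-class is inside or outside $V'$, since $p_e\le m$ implies $p_e\not\ge e$. Choose a representative $r(u)$ of each $\sim$-class, with $r(x)=x$, $r(y)=y$. Put $z'_u=z_{r(u)}$ for $u\in V'$ and $z'_u=a$ for $u\notin V'$. Then $z'_x=a$, $z'_y=b$, $z'_u\,m\,z_u$ for $u\in V'$, and all values of $z'$ lie in the $e$-class of $a$. We check that $z'$ satisfies the constraints $p_e$.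

* Edge $uw$ inside $V'$, $p_e\le m$: then $u\sim w$ and $z'_u=z'_w$.
* Edge $uw$ inside $V'$, $p_e\not\le m$: then $p_e\ge m$. If $q_e\le m$, then $z'_u\,m\,z_u\,m\,z_w\,m\,z'_w$. If $q_e\in\{s,t,v\}$, then $p_e\ge f(q_e)=q_e\ge m$, and $z'_u\,m\,z_u\,q_e\,z_w\,m\,z'_w$ gives $(z'_u,z'_w)\in q_e\subseteq p_e$. If $q_e\ge e$, then $p_e\ge e$ and the values are $e$-related.
* Edge with exactly one end in $V'$: then $p_e\ge e$, and the values are $e$-related.
* Edge outside $V'$: both values are $a$.

So $(a,b)\in G(p)=s$, a contradiction. This proves $(3)\Rightarrow(1)$. $\square$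

It remains to prove $(2)\Rightarrow(3)$: whenever (3) fails, we must build a bad representation. For this we need many representations.

## 6. Representations built from hubs, ears and pendants

By Birkhoff's theorem let $D$ be the lattice of down-sets of a finite poset $P$, with $\vee=\cup$, $\wedge=\cap$. Words are over the alphabet $P$. Letters *generate* $S\in D$ if $S$ is the least down-set containing them. $W_S$ is a word listing all elements of $S$; it generates $S$. We write $w\subseteq T$ if all letters of $w$ are in $T$; for a down-set $T$ and a word $w$ generating $S$, this means $S\subseteq T$.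

**Definition.** A *frame* for $L=D[C]$ consists of

* a nonempty finite set $H$ of *hubs*, with symmetric $\delta:H^2\to L$ such that $\delta(x,y)=0$ iff $x=y$, and $\delta(x,z)\le\delta(x,y)\vee\delta(y,z)$;
* finitely many *ears* $\varepsilon$: two hubs $x_\varepsilon\ne y_\varepsilon$, a set $S_\varepsilon\in D$ with $\delta(x_\varepsilon,y_\varepsilon)\le S_\varepsilon^0$, and a word $w_\varepsilon$ over $S_\varepsilon$ that is *long*: whenever $w_\varepsilon=w_1w_2w_3$ (empty factors allowed), the letters of some $w_i$ generate $S_\varepsilon$. The ear is a path from $x_\varepsilon$ to $y_\varepsilon$ with new interior points, whose edges are labelled successively by the letters of $w_\varepsilon$;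
* *pendants*: new points, each joined to one hub by one edge with a label in $P$; every element of $P$ occurs as a pendant label.

Let $A$ be the set of all points. For $l\in L$, let $\theta_l$ be the equivalence relation generated by the hub pairs with $\delta\le l$ and the edges with label in $\pi(l)$.

Since $0\neq\delta(x_\varepsilon,y_\varepsilon)\le S_\varepsilon^0$, and $\emptyset^0=0$, we have $S_\varepsilon\ne\emptyset$. Hence an empty factor never generates $S_\varepsilon$, and $w_\varepsilon$ itself generates $S_\varepsilon$. *If $W$ generates $S$ and $N\ge6$, then $W^N$ is long*: one of three factors has length at least $2|W|$, so contains a full copy of $W$.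

**Example 6.1.** Let $P=\{i,j\}$ be an antichain, $c=\{i\}$, $C=\{c\}$, $v=\{j\}$, so $L=\mathbf N_5$ with $s=c^0$, $t=c^1$. Take hubs $x,y$ with $\delta(x,y)=t$, and one ear from $x$ to $y$ with $S=\{i,j\}$ and word $(ij)^6$, plus pendants. Then $s$ joins the ends of $i$-edges, $v$ those of $j$-edges, and $t$ is $s$ with $x,y$ added. The word $ij$ would be too short: with the ear $x,p,y$ labelled $i,j$ we would have $p\,\theta_t\,x\,\theta_t\,y$ and $p\,\theta_v\,y$, although $t\wedge v=0$. Indeed no factor in $i\cdot j\cdot\emptyset$ generates $\{i,j\}$.

**Lemma 6.2.** In a frame: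

(a) $\theta_l\cap H^2=\{(x,y):\delta(x,y)\le l\}$.

(b) $\theta_l\cap\theta_{l'}=\theta_{l\wedge l'}$.

(c) $\theta_0$ is equality and $\theta_1=A^2$.

(d) If for all $l,l'$ and hubs $x,y$,
$$\delta(x,y)\le l\vee l'\ \Rightarrow\ (x,y)\in\theta_l\vee\theta_{l'},\tag{J}$$
then $\theta_{l\vee l'}=\theta_l\vee\theta_{l'}$.

(e) If for each $c\in C$ some hub pair has $\delta\le c^1$, $\delta\not\le c^0$, then $l\mapsto\theta_l$ is injective.

*Proof.* (a) "$\supseteq$" is the definition. Let a chain of generating pairs of $\theta_l$ lead from hub $x$ to hub $y$. Split it at its visits to hubs. A piece between two consecutive visits is a hub pair with $\delta\le l$, or returns to the same hub, or runs through a whole ear $\varepsilon$. In the last case all letters of $w_\varepsilon$ are in $\pi(l)$, so $S_\varepsilon\subseteq\pi(l)$ and $\delta(x_\varepsilon,y_\varepsilon)\le S_\varepsilon^0\le l$ by (4). Now the triangle inequality gives $\delta(x,y)\le l$.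

(b) "$\supseteq$" holds since $\theta_l$ is monotone in $l$. Let $(p,q)\in\theta_l\cap\theta_{l'}$, $p\neq q$, $T=\pi(l)$, $T'=\pi(l')$; so $\pi(l\wedge l')=T\cap T'$. We move $p$ and $q$ to hubs by $\theta_{l\wedge l'}$-steps. If $p$ is a pendant point, its only edge must be used in both relations, so its label is in $T\cap T'$, and we replace $p$ by its hub. Similarly for $q$. (If $p=q$ at any moment, we are done.)

Let $p$ be interior to an ear $\varepsilon$, and $q$ not interior to $\varepsilon$. The point $p$ splits the ear as $w=w'w''$. In each of $\theta_l$, $\theta_{l'}$ the point $p$ is joined along the ear to an endpoint. If they use a common endpoint $h$, the letters used are in $T\cap T'$, so $p\,\theta_{l\wedge l'}\,h$, and we replace $p$ by $h$. Otherwise, say, $w'\subseteq T$ and $w''\subseteq T'$ (or vice versa). By longness of $w=w'w''\emptyset$, $w'$ or $w''$ generates $S_\varepsilon$; so $S_\varepsilon\subseteq T$ or $S_\varepsilon\subseteq T'$. Then one of the two relations reaches both endpoints, and there is a common endpoint after all. Treat $q$ likewise. When $p,q$ are hubs, (a) gives $\delta(p,q)\le l$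 and $\le l'$, so $\le l\wedge l'$.

There remains the case that $p,q$ are interior to the same ear $\varepsilon$, with endpoints $x,y$, $w=w_1w_2w_3$, $w_2$ between $p$ and $q$. A chain from $p$ to $q$ either uses every edge of $w_2$, or misses one of them and so must run over all of $w_1$ and all of $w_3$ and relate $x$ to $y$. So one of the following holds for $l$:

* $(D_l)$: $w_2\subseteq T$;
* $(O_l)$: $w_1,w_3\subseteq T$ and $\delta(x,y)\le l$ (by (a)).

Similarly for $l'$ with $T'$. If $D_l,D_{l'}$ hold, or $O_l,O_{l'}$, then $(p,q)\in\theta_{l\wedge l'}$. Suppose $D_l$ and $O_{l'}$ (the other case is symmetric). If $w_2$ generates $S_\varepsilon$, then $S_\varepsilon\subseteq T$, so $w_1,w_3\subseteq T$ and $\delta(x,y)\le S_\varepsilon^0\le l$: $O_l$ holds. If $w_1$ or $w_3$ generates $S_\varepsilon$, then $S_\varepsilon\subseteq T'$, so $D_{l'}$ holds. By longness one of these occurs.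

(c) $\pi(0)=\emptyset$ and only trivial hub pairs have $\delta\le0$; for $l=1$ all hub pairs and all edges are present. (d) A label in $\pi(l\vee l')=\pi(l)\cup\pi(l')$ is in one of the two sets, and (J) treats the hub pairs. (e) If $\lambda\in\pi(l)\setminus\pi(l')$, the pendant edge with label $\lambda$ is in $\theta_l$ and not in $\theta_{l'}$; and $\theta_{c^0}\ne\theta_{c^1}$ by (a). $\square$

So under (J) and the condition in (e), $l\mapsto\theta_l$ is an isomorphism of $L$ onto a 0-1 sublattice of $\mathrm{Eq}(A)$. We then write $l$ for $\theta_l$. Note that $c^1$ is generated by $c^0$ and the hub pairs with $\delta\le c^1$, $\delta\not\le c^0$, since $\pi(c^0)=\pi(c^1)$. Call these the *critical pairs* of $c$.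

**The standard frame.** Let $c_1,\dots,c_r$ be the minimal elements of $C$. Let $H=\{x_1,\dots,x_r,y_1,\dots,y_r\}$ and
$$\delta(x_i,x_j)=\delta(y_i,y_j)=(c_i\cup c_j)^0\ (i\ne j),\qquad \delta(x_i,y_j)=(c_i\cup c_j)^1 .$$
Ears:

* (I) for $i\neq j$, one ear $x_i$–$x_j$ and one ear $y_i$–$y_j$ with $S=c_i\cup c_j$;
* (II) for all $i$ and all $S\in D$ with $S\supseteq c_i$, $S\notin C$, one ear $x_i$–$y_i$ with this $S$.

The words are free, as long as they are long. Pendants with all labels are attached anywhere. The condition $\delta\le S^0$ holds: in (I) by equality, in (II) because $S\notin C$ gives $c_i^1\le S=S^0$. In Example 6.1 we had $r=1$ and one ear (II).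

**Proposition 6.3.** Every standard frame gives a congruence lattice representation of $L$. For $c\in C$, the critical pairs are exactly the pairs $x_i,y_j$ with $c_i,c_j\subseteq c$; the hubs $x_i$ with $c_i\subseteq c$ lie in one $c^0$-class $X_c$, the corresponding $y_i$ in one $c^0$-class $Y_c\ne X_c$, and $c^1$ arises from $c^0$ by merging $X_c$ and $Y_c$.

*Proof.* **Step 1: $\delta$ is a distance.** Distinct hubs have $\delta\ne0$. Take three distinct hubs with indices $i,j,k$, and let $l$ be the join of the sides $ij$ and $jk$. Then $\pi(l)\supseteq c_i\cup c_k$, so $(c_i\cup c_k)^0\le l$ by (4); this suffices if the hubs $i,k$ are on the same side. Otherwise one of the sides $ij$, $jk$ crosses, say $ij$ (the other case is symmetric). Then $l\ge(c_i\cup c_j)^1\ge c_i^1$, so $l$ is upper by (4), and $l\ge(c_i\cup c_k)^1$.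

**Step 2: (J).** Let $\delta\le l\vee l'$, $T=\pi(l)$, $T'=\pi(l')$. A same-side pair with indices $i\ne j$ has $c_i\cup c_j\subseteq T\cup T'$, and its ear (I) joins it within $\theta_l\vee\theta_{l'}$. For a pair $x_i,y_i$ we have $c_i\subseteq T\cup T'$ and $l\vee l'$ is upper. If $T\cup T'\notin C$, use the ear (II) with $S=T\cup T'$. If $T\cup T'\in C$, then $l\vee l'=(T\cup T',1)$, so by Lemma 2.1 one of $l,l'$, say $l$, is $(T,1)$ with $T\in C$. Choose $c_j\subseteq T$. Then $c_j^1\le l$, so $(x_j,y_j)\in\theta_l$, and if $i\ne j$, the pairs $x_i,x_j$ and $y_i,y_j$ are joined by ears (I) with letters in $c_i\cup c_j\subseteq T\cup T'$. A pair $x_i,y_j$ with $i\ne j$ is the composition of $x_i,y_i$ and $y_i,y_j$, both of whose distances are $\le(c_i\cup c_j)^1\le l\vee l'$.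

**Step 3: critical pairs.** A same-side distance is some $S^0$, and $S^0\le c^1$ iff $S^0\le c^0$, by (4). A crossing distance $(c_i\cup c_j)^1$ is $\ge c_i^1$, so it is not $\le c^0$; it is $\le c^1$ iff $c_i\cup c_j\subseteq c$. This gives the critical pairs; there is one for each $c\in C$, as $c$ contains some $c_i$. If $c_i,c_j\subseteq c$, then $\delta(x_i,x_j)\le c^0$; so $X_c$, $Y_c$ are well defined, and they differ by Lemma 6.2(a). So $c^1$ is $c^0$ with $X_c,Y_c$ merged. By Lemmas 6.2 and 2.2 we have a representation. $\square$

## 7. Counting alternations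

In Section 3 the same detour closed up on one side and not on the other. Here is the number behind this.

**Definition.** For a triple $(c;y)$ in a representation, $n(c;y)$ is the least $n$ with
$$R_n:=c^1\cap\big(y\circ(c^0\circ y)^{n-1}\big)\not\subseteq c^0 .$$

It exists because $c^0\vee y=c^1\vee y\supseteq c^1$ and the relations $y\circ(c^0\circ y)^{n-1}$ increase to $c^0\vee y$. And $n(c;y)\ge2$, since $c^1\cap y=c^0\cap y$. In Section 3, (5) says that one of the two numbers is $2$ and the other is at least $3$.

**Lemma 7.1.** If $n(c;y)\ne n(c';y')$ for two triples of a congruence lattice representation $L$, then $L^2$ has a 0-1 sublattice that is not a congruence lattice.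

*Proof.* Let $n=n(c;y)<n(c';y')$. Let $K$ consist of $\langle0,0\rangle$, $\langle1,1\rangle$ and the graph of the isomorphism between the two pentagons that takes $c^0,c^1,y$ to $c'^0,c'^1,y'$. This is a 0-1 sublattice of $L^2$. Consider
$$\langle c^1,c'^1\rangle\cap\Big(\langle y,y'\rangle\circ(\langle c^0,c'^0\rangle\circ\langle y,y'\rangle)^{n-1}\Big)=\langle R_n,R'_n\rangle .$$
It is reflexive and symmetric. As $n\ge2$, $c^0\subseteq R_n\subseteq c^1$ and $c'^0\subseteq R_n'$; by the choice of $n$, $R_n\not\subseteq c^0$ and $R'_n=c'^0$. Composing it with itself $|A|$ times gives a pp-definable equivalence relation $\langle\rho,c'^0\rangle$ with $c^0<\rho\le c^1$. Here $\rho$ is pp-definable from $L$, so $\rho\in L$; as nothing in $L$ lies strictly between $c^0$ and $c^1$, $\rho=c^1$. But $\langle c^1,c'^0\rangle\notin K$, because $c^1\ne0,1$ (it is incomparable to $y$) and $K$ pairs $c^1$ only with $c'^1$. $\square$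

Fix a frame that gives a representation, and a triple $(c;y)$ with $v=\pi(y)$. Call an edge or hub pair an *$s$-edge* if it has label in $c$, respectively $\delta\le c^0$; a *$y$-edge* if it has label in $v$, respectively $\delta\le y$. (It may be both.) Hub pairs and letters of either kind are *usable*. So $c^0$ is generated by the $s$-edges and $y$ by the $y$-edges. For a sequence $u$ of usable edges, let $\nu(u)$ be the minimal number of $y$-blocks in a factorization of $u$ into consecutive blocks, each consisting of $s$-edges only (an $s$-block) or of $y$-edges only (a $y$-block). Neighboring blocks of the same kind can be united, so we may take the blocks to alternate. For words over $c\cup v$ we write $\nu_{c,v}$.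

**Example.** For $c=\{i\}$, $v=\{j\}$ as in Example 6.1, $\nu_{c,v}((ij)^6)=6$.

We use the following rules.

* ($\nu$1) $\nu$ does not increase when edges are deleted, is invariant under reversal, and $\nu(u)+\nu(u')-1\le\nu(uu')\le\nu(u)+\nu(u')$. For the lower bound restrict an optimal factorization of $uu'$ to $u$ and to $u'$: at most one block meets both.
* ($\nu$2) If $W$ is a word over $c\cup v$ that generates $S$, and $S\not\subseteq c$, $S\not\subseteq v$, then $\nu_{c,v}(W^N)\ge N/4-1$. Indeed, no block contains a full copy of $W$, so every block has length less than $2|W|$; there are at least $N/2$ blocks, they alternate, so at least $(N/2-1)/2$ are $y$-blocks.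
* ($\nu$3) If $\lambda\notin c$, $\mu\notin v$, then any word over $c\cup v$ containing $(\lambda\mu)^R$ has $\nu_{c,v}\ge R$: each $\lambda$ is in a $y$-block, each $\mu$ in an $s$-block, so different $\lambda$'s of $(\lambda\mu)^R$ are in different $y$-blocks.
* ($\nu$4) In a standard frame, an ear (II) has $S\not\subseteq c$ for every $c\in C$: $c_i\subseteq S\subseteq c$ would give $S\in C$ by convexity.

**Lemma 7.2 (walk formula).** $n(c;y)$ is the minimum of $\nu(u)$ over walks $u$ from $h$ to $h'$, where $(h,h')$ is a critical pair of $c$, composed of usable hub pairs and of full ears with $S_\varepsilon\subseteq c\cup v$.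

*Proof.* The aim is to replace arbitrary points by hubs and arbitrary walks by straight ones.

First, $R_n\not\subseteq c^0$ iff some $(p,q)\in c^1\setminus c^0$ is joined by a walk of usable edges that factors into $n$ $y$-blocks with $n-1$ $s$-blocks in between (empty blocks allowed). Given such $p,q$, consider a chain from $p$ to $q$ of $c^0$-steps and critical pairs; it uses at least one critical pair. So $p\,c^0\,h$ with $h$ the first hub at which a critical pair is used, and $h'\,c^0\,q$ with $h'$ the last hub reached by a critical pair. Then $(h,h')\in c^1\setminus c^0$, so $(h,h')$ is a critical pair. Add walks of $s$-edges from $h$ to $p$ in front and from $q$ to $h'$ at the end; the number of $y$-blocks does not change. Now split the walk at its visits to hubs. Delete the pieces that enter a pendant or an ear and return to the same hub, and in pieces that run through an ear from end to end cancel all backtracking. By ($\nu$1) $\nu$ does not increase. In an ear that is traversed completely all letters are in $c\cup v$, so $S_\varepsilon\subseteq c\cup v$.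

Conversely, given a walk $u$ as in the lemma, with $\nu(u)=n$, take an optimal alternating factorization and drop an initial and a final $s$-block. The endpoints move inside their $c^0$-classes, so they are still related by $c^1$ and not by $c^0$; in particular $n\ge1$. They are related by $y\circ(c^0\circ y)^{n-1}$. So $n(c;y)\le n$. $\square$

By reversal we may take the walk to start at a given side; in a standard frame, at some $x_i\in X_c$, ending at some $y_j\in Y_c$.

Assume from now on that (3) fails. We construct a representation whose square has a 0-1 sublattice that is not a congruence lattice. Unspecified ear words are $W_S^6$. An "ear of parameter $N$" has the word $W_S^N$, where $N\ge6$ is chosen at the end, sufficiently large. Let $r$ be the number of minimal elements of $C$.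

## 8. Several minimal elements: triples of type (ii)

Let $r\ge2$. For $i\ne j$ we have $c_i\cap c_j\notin C$, since $c_i\cap c_j\subsetneq c_i$ and $c_i$ is minimal in $C$. So $(c_i;c_j^1)$ is a triple of type (ii). The plan is to make two of these triples, or one of them and a triple of type (iii), run at different speeds. In a standard frame the only hub in $X_{c_1}$ is $x_1$, and the only hub in $Y_{c_1}$ is $y_1$.

**Case 1a: $r\ge3$.** We make $(c_1;c_2^1)$ fast and $(c_1;c_3^1)$ slow. Take a standard frame where the ears (I) between indices $1,2$ have words $W_S^6$ and all other ears have parameter $N$. The walk $x_1,x_2,y_2,y_1$ consists of two ears with $S=c_1\cup c_2$ and the hub pair $x_2y_2$, which is usable as $\delta(x_2,y_2)=c_2^1$. So $n(c_1;c_2^1)\le B:=12|c_1\cup c_2|+1$, independently of $N$.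

For $(c_1;c_3^1)$ the usable hub pairs have $\delta\le c_1^0$ or $\delta\le c_3^1$. A same-side distance $(c_i\cup c_j)^0$, $i\ne j$, is below neither, because $c_i\cup c_j$ is contained in no $c_k$. A crossing distance is not $\le c_1^0$, and $(c_i\cup c_j)^1\le c_3^1$ only for $i=j=3$. So only $x_3y_3$ is usable. With this pair and the ears between indices $1,2$ one reaches from $x_1$ only $x_1$ and $x_2$. So a walk to $y_1$ traverses an ear of parameter $N$ with $S\subseteq c_1\cup c_3$; this $S$ is contained in neither $c_1$ nor $c_3$, by ($\nu$4) for ears (II), and since $S=c_i\cup c_j$ with $i\ne j$ for ears (I). By ($\nu$1), ($\nu$2), $n(c_1;c_3^1)\ge N/4-1>B$ for large $N$. Apply Lemma 7.1.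

**Case 1b: $r=2$ and $c_1\cup c_2\notin C$.** Now $(c_1;c_2^0)$ is a triple of type (iii); we compare it with $(c_1;c_2^1)$. Take the standard frame with words $W_S^6$ on ears (I) and parameter $N$ on ears (II). As before, $n(c_1;c_2^1)\le B=12|c_1\cup c_2|+1$. For $(c_1;c_2^0)$ no hub pair is usable: crossing distances are $\ge c_i^1$ for some $i$, hence not below a lower element $c_1^0$ or $c_2^0$, and $(c_1\cup c_2)^0$ is below neither. Ears (I) lead from $x_1$ only to $x_2$. So an ear (II) is traversed, with $S\not\subseteq c_1,c_2$ by ($\nu$4), and $n(c_1;c_2^0)\ge N/4-1>B$ for large $N$. Apply Lemma 7.1.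

**Case 1c: $r=2$ and $E:=c_1\cup c_2\in C$.** Now we compare the triples $(c_1;c_2^1)$ and $(c_2;c_1^1)$. In a standard frame we have no ears that serve one of them and not the other: both use the ears (I) between the indices $1$ and $2$. We therefore build a frame with a rotational symmetry of order $5$, in which a slow ear must be crossed at least twice for one triple and needs to be crossed only once for the other.

*The frame.* Let $H=\{a^g,b^g,a'^g,b'^g:g\in\mathbb Z_5\}$; the *component* $g$ is $\{a^g,b^g,a'^g,b'^g\}$. Put $\delta=E^0$ for distinct hubs of one component,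
$$\delta(a^g,b^{g+1})=c_1^1,\qquad\delta(a'^g,b'^{g+2})=c_2^1\qquad\text{(special pairs)},$$
and $\delta=E^1$ for all other pairs in different components. All these are nonzero, as $E\ne\emptyset$. Ears, with words not depending on $g$:

* $a'^g$–$a^g$ and $b^g$–$b'^g$ with $S=E$ and word $u=W_E^6$;
* $a^g$–$b^g$ with $S=E$ and word $w=W_E^N$;
* for every $S\notin C$: an ear $a^g$–$b^{g+1}$ with this $S$ if $S\supseteq c_1$, and an ear $a'^g$–$b'^{g+2}$ with this $S$ if $S\supseteq c_2$.

Pendants with all labels are attached to each $a^g$. The condition $\delta\le S^0$ holds as before.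

*Triangle inequality.* Each hub is in exactly one special pair, so a triangle has at most one special side. Without special sides, the number of $E^1$-sides is $0$, $2$ or $3$, because being in the same component is transitive; so the inequality holds. With a special side $c_i^1$, whose ends are in different components, the other sides are $E^0$ or $E^1$ and at least one is $E^1$. Then $c_i^1\le E^1$, $E^0\leq E^1$, and $E^1=c_i^1\vee E^0$, so the inequality holds.

*(J).* Let $\delta\le l\vee l'$, $T=\pi(l)$, $T'=\pi(l')$. Inside components, $\delta=E^0$ and the three ears with $S=E\subseteq T\cup T'$ join the pair. Let the pair be $a^g,b^{g+1}$, so $c_1\subseteq T\cup T'$ and $l\vee l'$ is upper. If $T\cup T'\notin C$, use the ear with $S=T\cup T'$. If $T\cup T'\in C$, then one of $l,l'$, say $l$, is $(T,1)$ with $T\in C$. If $c_1\subseteq T$, the pair is in $\theta_l$. Otherwise $c_2\subseteq T$; then $E\subseteq T\cup T'$, each component is connected in $\theta_l\vee\theta_{l'}$, and all pairs $a'^h,b'^{h+2}$ are in $\theta_l$; as $2$ generates $\mathbb Z_5$, all hubs are connected. The special pairs $a'^g,b'^{g+2}$ are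 treated in the same way, with $1$ generating $\mathbb Z_5$. Finally, if $\delta=E^1\le l\vee l'$, then $E^0,c_1^1\le l\vee l'$, so components are connected, and so are all $a^g,b^{g+1}$; hence all of $H$ is connected. The condition of Lemma 6.2(e) holds by the special pairs: $c\in C$ contains $c_1$ or $c_2$, and $c_i^1\not\le c^0$.

*It is a representation.* The rotation $g\mapsto g+1$ induces a permutation of $A$ that preserves all $\theta_l$, hence all relations pp-definable from them. Let $c\in C$ and let $\rho$ be a pp-definable equivalence relation with $c^0<\rho\le c^1$; we show $\rho=c^1$. Suppose first $c\not\supseteq E$, say $c\supseteq c_1$, $c\not\supseteq c_2$. The critical pairs of $c$ are the $a^g,b^{g+1}$. The ten hubs $a^g,b^{g}$ are in ten different $c^0$-classes, as none of $E^0,E^1,c_1^1$ is $\le c^0$. So $c^1$ merges five disjoint pairs of $c^0$-classes; $\rho$ merges one of them, hence all by rotation. The case $c\supseteq c_2$, $c\not\supseteq c_1$ is the same with $a'^g,b'^{g+2}$. Now let $c\supseteq E$. Then each component lies in one $c^0$-class, and these five classes are distinct, because $c_1^1,c_2^1,E^1\not\le c^0$;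 $c^1$ merges all five. So $\rho$ induces a rotation-invariant equivalence relation on $\mathbb Z_5$ that is not equality. Since $5$ is prime, it is total, and $\rho=c^1$. By Lemma 2.2 we have a representation of $L$.

*Counting.* Let $\nu_1=\nu_{c_1,c_2}$ (which counts $c_2$-blocks) and $\nu_2=\nu_{c_2,c_1}$ (which counts $c_1$-blocks). In an alternating factorization the numbers of the two kinds of blocks differ by at most $1$, so $\nu_2(w)\le\nu_1(w)+1$. For $(c_2;c_1^1)$ consider the walk
$$a'^g,\ a^g,\ b^{g+1},\ a^{g+1},\ b^{g+2},\ b'^{g+2}$$
between the ends of a critical pair of $c_2$. It consists of two ears with word $u$, two special pairs of distance $c_1^1$, and one ear with word $w$. So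
$$n(c_2;c_1^1)\le\nu_2(w)+2|u|+2\le\nu_1(w)+2|u|+3 .$$

For $(c_1;c_2^1)$ the critical pairs of $c_1$ are the $a^g,b^{g+1}$. Usable hub pairs have $\delta\le c_1^0$ (none) or $\delta\le c_2^1$ (only the pairs $a'^h,b'^{h+2}$). Usable ears have $S\subseteq E$; an ear with $S\notin C$, $S\supseteq c_i$ is not usable, since $S\subseteq E\in C$ would give $S\in C$. So the usable graph on $H$ consists of the paths $a'^h,a^h,b^h,b'^h$ and the pairs $a'^h,b'^{h+2}$. It is a $20$-cycle $\dots,a'^h,a^h,b^h,b'^h,a'^{h-2},\dots$. One arc from $a^g$ to $b^{g+1}$ is
$$a^g,a'^g,b'^{g+2},b^{g+2},a^{g+2},a'^{g+2},b'^{g+4},b^{g+4},a^{g+4},a'^{g+4},b'^{g+1},b^{g+1},$$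
which uses two of the five ears with word $w$; the other arc uses three. A walk from $a^g$ to $b^{g+1}$ contains, after deletions, one of the two arcs, hence at least two copies of $w$ or its reverse. By ($\nu$1),
$$n(c_1;c_2^1)\ge2\nu_1(w)-1 .$$
As $E\not\subseteq c_1,c_2$, $\nu_1(w)\ge N/4-1$ by ($\nu$2). For $N$ so large that $\nu_1(w)>2|u|+4$, the two numbers differ. Apply Lemma 7.1.

## 9. One minimal element: speeds of single ears

Let $r=1$ and let $a$ be the least element of $C$. The standard frame has two hubs $x,y$ with $\delta(x,y)=a^1$, and one ear $x$–$y$ for each $S\supseteq a$, $S\notin C$. Whenever the hub pair is not usable, minimal walks are single ears.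

**Case 2a: there are $c,v\in C$ with $e:=c\cup v\notin C$.** Then $(c;v^0)$ and $(v;c^0)$ are triples of type (iii), and they use the same ears; we distinguish them by the choice of the first and last letters of one word. The hub pair is not usable, because $a^1\not\le c^0,v^0$. So for both triples the walks are single ears with $S\subseteq e$, and $S\not\subseteq c,v$ by ($\nu$4). As $e\notin C$, $v\not\subseteq c$; take $\beta\in v\setminus c$. Give the ear with $S=e$ the word $w=(\beta W_e\beta)^6$, and all other ears parameter $N$. Let $\kappa=\nu_{c,v}(w)$; it does not depend on $N$. An optimal alternating factorization begins and ends with a $v$-block, as $\beta\notin c$. So it has $\kappa-1$ $c$-blocks, and $n(v;c^0)\le\nu_{v,c}(w)\le\kappa-1$. On the other hand, for $N\ge4\kappa+4$ every other usable ear has $\nu_{c,v}\ge N/4-1\ge\kappa$, so $n(c;v^0)=\kappa$. Apply Lemma 7.1.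

**Case 2b: $C$ is closed under unions.** Then $C$ has a greatest element $b$, and $C=[a,b]$. As $C$ is closed under $\cap$ and $\cup$, only triples of type (i) occur. For $c\in C$: $c\cup v\notin C$ iff $v\not\subseteq b$, and $c\cap v\notin C$ iff $v\not\supseteq a$. So the triples are exactly the $(c;v)$ with
$$c\in C,\quad v\in V:=\{v\in D:\ v\not\supseteq a,\ v\not\subseteq b\}.$$
If $V=\emptyset$, then (3)(a) holds, which we excluded. So $V\ne\emptyset$. For a triple $(c;v)$ the hub pair is not usable, since $a^1\not\le c^0$ and $a\not\subseteq v$. So walks are single ears with $S\subseteq c\cup v$; moreover $S\not\subseteq c$ by ($\nu$4), and $S\not\subseteq v$ because $a\subseteq S$. The ear with $S=c\cup v$ exists.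

**Case 2b-1: $|C|\cdot|V|\ge2$.** There are at least two triples; we make one fast and another slow. Take $(c,v)\ne(c',v')$ in $C\times V$.

* Let $c\cup v\ne c'\cup v'$, say $c\cup v\not\subseteq c'\cup v'$. The ear with $S=c\cup v$ gets $W_S^6$, all others parameter $N$. Then $n(c;v)\le6|S|$, while the ears usable for $(c';v')$ all have parameter $N$, so $n(c';v')\ge N/4-1$.
* Let $c\cup v=c'\cup v'=e$ and $c\ne c'$, say $\ell\in c\setminus c'$. Pick $\alpha\in a\setminus v'$; then $\alpha\in c\cap c'$. The ear with $S=e$ gets the word $((\ell\alpha)^RW_e)^6$, all others parameter $N$. As $\ell,\alpha\in c$, only the six copies of $W_e$ need $v$-blocks, and $n(c;v)\le6|e|$. As $\ell\notin c'$ and $\alpha\notin v'$, ($\nu$3) and ($\nu$2) give $n(c';v')\ge\min(R,N/4-1)$.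
* Let $c\cup v=c'\cup v'=e$, $c=c'$, $v\ne v'$, say $\ell\in v\setminus v'$. Then $\ell\in e\setminus v'\subseteq c$. Pick $\beta\in v'\setminus b$; then $\beta\notin c$, so $\beta\in e\setminus c\subseteq v$. The ear with $S=e$ gets the word $((\beta\ell)^RW_e)^6$, all others parameter $N$. As $\beta,\ell\in v$, each $(\beta\ell)^R$ is one $v$-block, and $n(c;v)\le6(1+|e|)$. As $\beta\notin c$ and $\ell\notin v'$, $n(c;v')\ge\min(R,N/4-1)$.

In each case the words are sixth or higher powers of generating words, hence long. With $R,N$ large apply Lemma 7.1.

## 10. A single triple: a pentagon with a misplaced element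

**Case 2b-2: $C=\{c\}$ and $V=\{v\}$.** Now $v$ is the only element of $D$ incomparable to $c$, and there is only one triple, so there are no two numbers to compare and Lemma 7.1 is of no use. Put $m=c\cap v$, $e=c\cup v$, $s=c^0$, $t=c^1$.

**Step 1: $m$ is covered by $c$ and by $v$.** Let $m\subsetneq w\subsetneq c$. Then $w\cup v\not\subseteq c$ and $(w\cup v)\cap c=w\cup m=w\ne c$, so $w\cup v$ is incomparable to $c$; hence $w\cup v=v$ and $w\subseteq c\cap v=m$, a contradiction. Let $m\subsetneq w\subsetneq v$. Then $w\not\subseteq c$ (else $w\subseteq m$) and $w\not\supseteq c$, so $w\ne v$ is incomparable to $c$, a contradiction. So there are $i,j\in P$ with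
$$c=m\cup\{i\},\quad v=m\cup\{j\},\quad e=m\cup\{i,j\},\qquad i\notin v,\ j\notin c .$$

**Step 2: where the extra element is.** As (3)(b) fails, there is $d\in D\setminus\{c,v\}$ with $d\not\subseteq m$, $d\not\supseteq e$. It is comparable to $c$. If $d\subsetneq c$, then $i\in d$ and $m\not\subseteq d$. If $d\supsetneq c$, then $j\notin d$. So one of the following holds:

* ($\gamma$) $d\subsetneq c$, $i\in d$, $m\not\subseteq d$, so $d\cup m=c$;
* ($\beta$) $d\supsetneq c$, $j\notin d$, so $d\cap e=c$.

**Example.** Let $D=\mathbf2\times\mathbf3$. With $P=\{i\}\sqcup\{k<j\}$, $c=\{i,k\}$, $v=\{k,j\}$, $m=\{k\}$, $d=\{i\}$ we are in ($\gamma$). With $P=\{j\}\sqcup\{i<k\}$, $c=\{i\}$, $v=\{j\}$, $m=\emptyset$, $d=\{i,k\}$ we are in ($\beta$).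

In both cases the pentagon is put into $L^2$ diagonally, and the element $d$ is used to disturb one coordinate. As $C=\{c\}$, all elements $m,d,v,e,\dots$ other than $c$ are undoubled elements of $L$.

### The extra element below: case ($\gamma$)

Here a weaker relation $d$ takes the place of $s$ in the first coordinate, so that alternation becomes slower there, while $d\vee m=s$ still lets $s$ be reached as a join.

**Step 1: the sublattice.** Put $m_0=d\cap m$; as $d\subseteq c$, also $m_0=d\cap v$. Let
$$K=\{\langle0,0\rangle,\langle m_0,m\rangle,\langle m,m\rangle,\langle d,s\rangle,\langle s,s\rangle,\langle t,t\rangle,\langle v,v\rangle,\langle e,e\rangle,\langle1,1\rangle\}.$$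
We have the chains $\langle m_0,m\rangle\le\langle m,m\rangle\le\langle s,s\rangle\le\langle t,t\rangle\le\langle e,e\rangle$, $\langle m_0,m\rangle\le\langle d,s\rangle\le\langle s,s\rangle$ and $\langle m,m\rangle\le\langle v,v\rangle\le\langle e,e\rangle$. The incomparable pairs are these:

* $\langle m,m\rangle\vee\langle d,s\rangle=\langle s,s\rangle$, since $m\vee d=(c,0)=s$ in $L$ by Lemma 2.1; $\langle m,m\rangle\wedge\langle d,s\rangle=\langle m_0,m\rangle$;
* $\langle v,v\rangle\vee\langle d,s\rangle=\langle e,e\rangle$, since $v\cup d=e$; $\langle v,v\rangle\wedge\langle d,s\rangle=\langle m_0,m\rangle$;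
* $\langle v,v\rangle$ with $\langle s,s\rangle$ or $\langle t,t\rangle$ has join $\langle e,e\rangle$ and meet $\langle m,m\rangle$.

So $K$ is a 0-1 sublattice of $L^2$, and $\langle s,t\rangle\notin K$.

**Step 2: the representation.** Pick $k\in m\setminus d$. Take the standard frame in which the ear with $S=e$ has the word
$$w=\big((j\,i\,k\,i)^R\,W_e\big)^6,\qquad R>|e|+1,$$
and the other ears have words $W_S^6$. Recall that $\delta(x,y)=t$ and the ears have $S\supsetneq c$. Put $n=6(R+|e|)+2$ and
$$\langle t,t\rangle\cap\Big(\langle v,v\rangle\circ(\langle d,s\rangle\circ\langle v,v\rangle)^{n-1}\Big)=\langle Q_1,Q_2\rangle ,$$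
a reflexive symmetric relation. We show that $Q_2\not\subseteq s$ and $Q_1\subseteq s$.

**Step 3: the second coordinate.** Here $Q_2=R_n$ for the triple $(c;v)$. In $(jiki)^R$ each $j$ is a $v$-block and each $iki$ is a word over $c$; so $\nu_{c,v}(w)\le6(R+|e|)\le n$. Hence $n(c;v)\le n$, and, the $R_n$ being increasing, $s\subseteq Q_2\subseteq t$ and $Q_2\not\subseteq s$.

**Step 4: the first coordinate.** Here $Q_1=t\cap\big(v\circ(d\circ v)^{n-1}\big)\supseteq d\cup m$, since $d,m\subseteq t$ and $m\subseteq v$. Suppose $Q_1\not\subseteq s$. By symmetry there is a walk from some $p\in X_c$ to some $q\in Y_c$ that factors into $d$-blocks and at most $n$ $v$-blocks. All its edges have labels in $d$ or $v$, because the hub pair is in neither $d$ nor $v$ ($c\not\subseteq d$, $c\not\subseteq v$).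

Consider the graph on $A$ of all edges with labels in $e$. An ear with $S\subseteq e$, $S\supsetneq c$ has $S=e$, as $e=c\cup\{j\}$. So every other ear is broken in this graph, and the graph is a forest, in which $x$ and $y$ are connected only through the ear with $S=e$. As $j\notin c$, the class $X_c$, which is reached from $x$ by edges with labels in $c$, lies on the $x$-side of the first $j$-edge of this ear; $Y_c$ lies on the $y$-side of the last $j$-edge. After cancellation of backtracking, which does not increase the number of $v$-blocks, the walk is the unique path from $p$ to $q$ in the forest; it traverses in order all edges of the ear from the first to the last $j$-edge.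

The letters $j,k$ are not in $d$, and $i\notin v$. So every $j$ and every $k$ is in a $v$-block, and every $i$ is in a $d$-block. The $12R$ occurrences of $j$ and $k$ in the six factors $(jiki)^R$ all lie in the traversed part: the word $w$ begins with $j$, and the last $W_e$ contains $j$. Any two consecutive ones of these occurrences are separated by an $i$. So there are at least $12R$ $v$-blocks. But $R>|e|+1$ gives $12R>6R+6|e|+2=n$, a contradiction. So $Q_1\subseteq s$.

**Step 5: the mixed pair.** The $|A|$-fold composition power of $\langle Q_1,Q_2\rangle$ is an equivalence relation pp-definable from $K$. Its first coordinate is contained in $s$ and contains $d\vee m=s$. Its second coordinate is pp-definable from $L$, hence in $L$, and it is $>s$ and $\le t$, so it is $t$. Thus $\langle s,t\rangle\notin K$ is pp-definable from $K$, and $K$ is not a congruence lattice.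

### The extra element above: case ($\beta$)

Now a larger relation $d$ takes the place of $t$ in the second coordinate. It opens a shortcut there, whereas the relation $t$ in the first coordinate can use only the hub pair $x,y$; distances will show that this does not help.

**Step 1: the sublattice.** Put $g=d\cup v=d\cup\{j\}$ and
$$K=\{\langle0,0\rangle,\langle m,m\rangle,\langle s,s\rangle,\langle t,t\rangle,\langle v,v\rangle,\langle e,e\rangle,\langle t,d\rangle,\langle e,g\rangle,\langle1,1\rangle\}.$$
The incomparable pairs are these:

* $\langle v,v\rangle\vee\langle t,d\rangle=\langle e,g\rangle$ and $\langle v,v\rangle\wedge\langle t,d\rangle=\langle m,m\rangle$, the latter since $m\subseteq d$, $j\notin d$;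
* $\langle e,e\rangle\vee\langle t,d\rangle=\langle e,g\rangle$, and $\langle e,e\rangle\wedge\langle t,d\rangle=\langle t,t\rangle$, since $e\cap d=c$ and so $e\wedge d=(c,1)=t$ in $L$;
* $\langle v,v\rangle$ with $\langle s,s\rangle$ or $\langle t,t\rangle$ has join $\langle e,e\rangle$ and meet $\langle m,m\rangle$.

All other pairs are comparable. So $K$ is a 0-1 sublattice of $L^2$, and $\langle s,t\rangle\notin K$.

**Step 2: the frame.** Let $H=\{x,z,z',y\}$, $\delta(x,y)=t$, and let all other distances of distinct hubs be $e$. The triangle inequality holds, since $t\le e$ and every triangle has at least two sides $e$. Ears: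

* (1) $x$–$z$, $z$–$z'$, $z'$–$y$, with $S=e$, each with the word $u=W_e^M$;
* (2) $x$–$y$ for all $S\supsetneq c$ with $S\not\supseteq e$, with word $W_S^6$;
* (3) $z$–$z'$ with $S=g$ and word $h=W_g^6$.

The condition $\delta\le S^0$ holds: $e\le e$, $t\le S$ for $S\supsetneq c$, $e\le g$. Pendants with all labels are attached anywhere. Put $B=|h|$ and $\kappa=\nu_{c,v}(u)$. As $e\not\subseteq c,v$, $\kappa\ge M/4-1$ by ($\nu$2), and we choose $M\ge6$ so large that
$$\kappa>B+3.\tag{7}$$

*(J).* Let $T=\pi(l)$, $T'=\pi(l')$. If $\delta=e\le l\vee l'$, then $e\subseteq T\cup T'$ and the ears (1) connect all hubs. Let $\delta=t\le l\vee l'$, so $T\cup T'\supseteq c$. If $T\cup T'=c$, then $l\vee l'=(c,1)$, so by Lemma 2.1 $l$ or $l'$ has the form $(\cdot,1)$, that is, equals $t$, and contains $(x,y)$. If $T\cup T'\supsetneq c$ and $T\cup T'\not\supseteq e$, use the ear (2) with $S=T\cup T'$. If $T\cup T'\supseteq e$, use the ears (1).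

The only critical pair of $c$ is $x,y$, as $e\not\le t$. So the condition of Lemma 6.2(e) holds, and $t$ arises from $s$ by merging the $s$-classes $X_c\ni x$ and $Y_c\ni y$. By Lemmas 6.2 and 2.2 we have a representation of $L$.

**Step 3: the formula.** Let $\omega=\langle t,d\rangle$, and let $s,t,v$ also stand for $\langle s,s\rangle,\langle t,t\rangle,\langle v,v\rangle$. Writing products for compositions, let $\Phi(X,Y)$ say: $X\,t\,Y$, and there are $Z,Z'$ with
$$X\ s(vs)^{\kappa}\ Z,\qquad Z\ s(vs)^{\kappa}\ Z',\qquad Z'\ s(vs)^{\kappa}\ Y,\qquad Z\ v(\omega v)^{B}\ Z' .$$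
This is a pp-formula over $K$, so $\Phi=\langle\Phi_1,\Phi_2\rangle$. We have $s\subseteq\Phi_i\subseteq t$: for $X\,s\,Y$ take $Z=Z'=Y$.

**Step 4: the second coordinate contains $(x,y)$.** Here $\omega$ acts as $d$. Take $Z=z$, $Z'=z'$. Each ear (1) has a factorization with $\kappa$ $v$-blocks, so it can be read along $s(vs)^\kappa$. The ear (3) has $B$ letters, each in $g=d\cup v$, so it can be read along $v(dv)^B$, one letter in each factor $dv$. Thus $(x,y)\in\Phi_2\setminus s$.

**Step 5: the first coordinate is contained in $s$.** Here $\omega$ acts as $t$. The relations $s$ and $v$ are generated by the edges with labels in $c$, respectively $v$, since no hub pair has $\delta\le s$ or $\delta\le v$; and $t$ is generated by the edges with labels in $c$ and the pair $x,y$. For points $p,q$ let $\operatorname{dist}(p,q)$ be the minimal number of $v$-blocks in walks from $p$ to $q$ whose edges have labels in $c$ or $v$, without hub pairs ($\infty$ if there is none). It is symmetric and subadditive, and it does not change if $p$ or $q$ is moved inside its $s$-class.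

For $p\in X_c$, $q\in Y_c$ we have $\operatorname{dist}(p,q)=\operatorname{dist}(x,y)$, and we claim that this is at least $3\kappa-2$. In the graph of edges with labels in $e$, the ears (2) are broken, since $c\subsetneq S\subseteq e$ would give $S=e$; the ear (3) is broken since $g\supsetneq e$. So the graph is a forest, in which the path from $x$ to $y$ consists of the three ears (1). By ($\nu$1), cancelling backtracking, a walk from $x$ to $y$ has at least $\nu(uuu)\ge3\kappa-2$ $v$-blocks.

Suppose $(X,Y)\in\Phi_1\setminus s$, with $Z,Z'$ as in the formula. As $X\,t\,Y$, first let $X\in X_c$, $Y\in Y_c$. The formula gives $\operatorname{dist}(X,Z),\operatorname{dist}(Z,Z'),\operatorname{dist}(Z',Y)\le\kappa$. Consider the walk from $Z$ to $Z'$ given by $Z\,v(tv)^B\,Z'$. It has at most $B+1$ $v$-blocks, its labels are in $c$ or $v$, and it may use the pair $x,y$.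

* If it does not use the pair $x,y$, then $\operatorname{dist}(Z,Z')\le B+1$ and $\operatorname{dist}(X,Y)\le2\kappa+B+1<3\kappa-2$ by (7), a contradiction.
* If it does, its part before the first use shows $\operatorname{dist}(Z,x)\le B+1$ or $\operatorname{dist}(Z,y)\le B+1$. In the first case the route $x,Z,Z',Y$ gives $\operatorname{dist}(x,Y)\le(B+1)+2\kappa<3\kappa-2$. In the second case the route $X,Z,y$ gives $\operatorname{dist}(X,y)\le\kappa+B+1<3\kappa-2$. Both are contradictions.

If $X\in Y_c$ and $Y\in X_c$, the same argument works with $x$ and $y$ exchanged: when $\operatorname{dist}(Z,y)\le B+1$ use the route $y,Z,Z',Y$, and when $\operatorname{dist}(Z,x)\le B+1$ use the route $X,Z,x$. So $\Phi_1=s$.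

**Step 6: the mixed pair.** The relation $(\Phi\circ\Phi^{-1})^{|A|}$ is an equivalence relation, because $\Phi\circ\Phi^{-1}$ is reflexive and symmetric, and it is pp-definable from $K$. Its first coordinate is $s$. Its second coordinate is contained in $t$, contains $s$ and $(x,y)\notin s$, and is in $L$; so it is $t$. Hence $\langle s,t\rangle\notin K$ is pp-definable from $K$, and $K$ is not a congruence lattice.

The cases 1a, 1b, 1c, 2a, 2b-1 and 2b-2 ($\gamma$), ($\beta$) exhaust all pairs $(D,C)$ for which (3) fails. This proves $(2)\Rightarrow(3)$, and with Section 5 and the trivial implication $(1)\Rightarrow(2)$ it completes the proof of Theorem 4.1. $\blacksquare$
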